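\title{The principle $\clubsuit$ implies the existence of a destructible gap}

\begin{abstract}
A gap in $\mathcal P(\omega)/\mathrm{fin}$ is destructible if some forcing that preserves $\omega_1$ separates it. We prove in ZFC that $\clubsuit$ implies the existence of a destructible gap, and that the weakening of $\clubsuit$ in which ladders are guessed only up to a finite set suffices. The gap is destroyed by a ccc forcing of size $\aleph_1$. Hence it is not consistent that $\clubsuit$ holds and there are no destructible gaps. The proof consists of two constructions, one for $\mathfrak d>\aleph_1$ and one for $\mathfrak d=\aleph_1$, where $\mathfrak d$ is the dominating number. Using a theorem of Abraham and Todor\v{c}evi\'c, we also show that $\clubsuit$ cannot be weakened to the stick principle.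
\end{abstract}

\section{Gaps, $\clubsuit$, and the question}\label{sec:intro}

We work in ZFC. Every ordinal is identified with the set of smaller ordinals, so $l=\{0,\dots,l-1\}$ for $l\in\omega$. ``Limit ordinal'' means nonzero limit ordinal, and $\Lambda$ is the set of limit ordinals below $\omega_1$.

\subsection*{Gaps}
For $a,b\subseteq\omega$ write $a\subseteq^*b$ if $a\setminus l\subseteq b$ for some $l\in\omega$, that is, if $a\setminus b$ is finite. This is the order of the Boolean algebra $\mathcal P(\omega)/\mathrm{fin}$. A \emph{pregap} is a pair $(\mathcal A,\mathcal B)$ of subsets of $\mathcal P(\omega)$ such that $a\cap b$ is finite for all $a\in\mathcal A$ and $b\in\mathcal B$. It is a \emph{$(\kappa,\lambda)$-pregap} if $\langle\mathcal A,\subseteq^*\rangle$ and $\langle\mathcal B,\subseteq^*\rangle$ are well ordered of order types $\kappa$ and $\lambda$. A set $c\subseteq\omega$ \emph{separates} $(\mathcal A,\mathcal B)$ if $a\subseteq^*c$ for every $a\in\mathcal A$ and $c\cap b$ is finite for every $b\in\mathcal B$, and the pregap is \emph{separated} if such a $c$ exists. A \emph{gap} is an $(\omega_1,\omega_1)$-pregap that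 is not separated.

A separating set interpolates: in $\mathcal P(\omega)/\mathrm{fin}$ it lies above every member of $\mathcal A$ and below the complement of every member of $\mathcal B$. For countable families this is always possible. If $\mathcal A=\{a_n:n<\omega\}$ and $\mathcal B=\{b_n:n<\omega\}$, then $c=\bigcup_n\bigl(a_n\setminus(b_0\cup\dots\cup b_n)\bigr)$ separates, because $a_n\setminus c\subseteq\bigcup_{i\le n}(a_n\cap b_i)$ and $c\cap b_i\subseteq\bigcup_{n<i}(a_n\cap b_i)$. So every gap is separated once $\omega_1$ is collapsed, and the meaningful question is whether a gap survives the extensions that keep $\omega_1$. A gap is \emph{destructible} if some forcing notion that preserves $\omega_1$ forces it to be separated, and \emph{indestructible} otherwise.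

\subsection*{Guessing ladders}
A \emph{ladder system} is a sequence $\langle A_\alpha:\alpha\in\Lambda\rangle$ in which $A_\alpha$ is a cofinal subset of $\alpha$ of order type $\omega$. Consider the following two statements.
\begin{itemize}
\item[$\clubsuit$] There is a ladder system such that for every uncountable $X\subseteq\omega_1$ there is $\alpha$ with $A_\alpha\subseteq X$.
\item[$\clubsuit^*$] There is a ladder system such that for every uncountable $X\subseteq\omega_1$ there is $\alpha$ with $A_\alpha\setminus X$ finite.
\end{itemize}
A ladder system that witnesses $\clubsuit$ witnesses $\clubsuit^*$. In a recursion of length $\omega_1$ either principle hands stage $\alpha$ one sequence cofinal in $\alpha$, with the promise that every uncountable set $X$ will at some stage contain the sequence, or a tail of it. That stage learns nothing else about $X$.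

\subsection*{The question}
Let $\mathcal M$ be the ideal of meager subsets of the reals, $\operatorname{cov}(\mathcal M)$ the least number of meager sets that cover the reals, and $\operatorname{cof}(\mathcal M)$ the least size of a family of meager sets such that every meager set is contained in a member of it. Two results are known:
\begin{enumerate}
\item[(1)] $\clubsuit$ and $\operatorname{cov}(\mathcal M)>\aleph_1$ imply the existence of a destructible gap;
\item[(2)] $\clubsuit$ and $\operatorname{cof}(\mathcal M)=\aleph_1$ imply the existence of a destructible gap.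
\end{enumerate}
The following question comes from \cite{CP}.

\medskip
\noindent\textbf{Question.} \emph{Is it consistent with ZFC that $\clubsuit$ holds and there are no destructible gaps?}
\medskip

One can argue for either answer. We shall see in Section~\ref{sec:towers} that a gap $(a_\gamma,b_\gamma)_{\gamma<\omega_1}$, normalized so that $a_\gamma\cap b_\gamma=\emptyset$, is destructible exactly when every uncountable set of indices contains $\gamma\ne\beta$ with $a_\gamma\cap b_\beta=a_\beta\cap b_\gamma=\emptyset$. These are exact equations, while a stage $\alpha$ of a recursion controls the later sets $a_\beta,b_\beta$ only up to finite sets that it cannot foresee. The principle $\clubsuit$ guesses ordinals and says nothing about these finite parts, and (1) and (2) each add a hypothesis about the reals. This suggests that some such hypothesis is needed.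

On the other hand, the hypotheses in (1) and (2) pull in opposite directions. For $f,g\in\omega^\omega$ write $g\le^*f$ if $g(n)\le f(n)$ for all but finitely many $n$. A family $\mathcal D\subseteq\omega^\omega$ is \emph{dominating} if every $g$ satisfies $g\le^*f$ for some $f\in\mathcal D$, and the \emph{dominating number} $\mathfrak d$ is the least size of a dominating family. We have $\mathfrak d\ge\aleph_1$, since $g(n)=1+\max_{i\le n}f_i(n)$ is not dominated by any member of $\{f_i:i<\omega\}$. By the textbook inequalities $\operatorname{cov}(\mathcal M)\le\mathfrak d\le\operatorname{cof}(\mathcal M)$, the hypothesis in (1) implies $\mathfrak d>\aleph_1$ and the hypothesis in (2) implies $\mathfrak d=\aleph_1$. If each of these two complementary statements about $\mathfrak d$ sufficed, no hypothesis on the reals would be needed. This is what happens.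

\begin{theorem}\label{thm:main}
Assume $\clubsuit^*$ (in particular, $\clubsuit$ suffices). Then there is a destructible gap. It is destroyed by a ccc forcing of size $\aleph_1$.
\end{theorem}

So the answer to the Question is no. The proof uses neither (1) and (2) nor the inequalities for $\mathcal M$. Section~\ref{sec:towers} reduces the theorem to the construction of a graph on $\omega_1$ of a special form with no uncountable clique and no uncountable independent set. Sections~\ref{sec:large} and~\ref{sec:small} construct it for $\mathfrak d>\aleph_1$ and for $\mathfrak d=\aleph_1$; they are independent of each other. Section~\ref{sec:stick} is not needed for the theorem: it shows, from a theorem of \cite{AT}, that the stick principle cannot replace $\clubsuit$.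

\section{Towers and their conflict graphs}\label{sec:towers}

Our gaps will live on countably infinite sets $\Omega$ other than $\omega$. The relation ``$a\setminus b$ is finite'' is preserved by a bijection $\Omega\to\omega$, so this changes nothing, and in the proofs of this section $\Omega=\omega$.

\begin{definition}\label{def:tower}
A \emph{tower} is a sequence $\langle(a_\gamma,b_\gamma):\gamma<\omega_1\rangle$ of pairs of subsets of $\Omega$ such that $a_\gamma\cap b_\gamma=\emptyset$ for all $\gamma$, and $a_\gamma\subseteq^*a_\delta$ and $b_\gamma\subseteq^*b_\delta$ for $\gamma<\delta$. Put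
$$\Delta(\gamma,\delta)=(a_\gamma\cap b_\delta)\cup(a_\delta\cap b_\gamma).$$
The indices $\gamma,\delta$ \emph{conflict} if $\Delta(\gamma,\delta)\ne\emptyset$ and are \emph{compatible} otherwise. A set $c$ \emph{separates} the tower if $a_\gamma\subseteq^*c$ and $b_\gamma\cap c$ is finite for all $\gamma$.
\end{definition}

Every index is compatible with itself. Every set $a_\gamma\cap b_\delta$ is finite, because with $\varepsilon=\max(\gamma,\delta)$ we have $a_\gamma\subseteq^*a_\varepsilon$, $b_\delta\subseteq^*b_\varepsilon$ and $a_\varepsilon\cap b_\varepsilon=\emptyset$. So a tower gives a pregap, and all sets $\Delta(\gamma,\delta)$ are finite. We use three further observations. A gap gives a tower: enumerate both sides in increasing order and replace $a_\gamma$ by $a_\gamma\setminus b_\gamma$, a finite change that does not affect which sets separate. If $\Gamma\subseteq\omega_1$ is uncountable, then $c$ separates the tower if and only if it separates $(\{a_\gamma:\gamma\in\Gamma\},\{b_\gamma:\gamma\in\Gamma\})$, because $\Gamma$ is cofinal in $\omega_1$. Finally, a tower remains a tower, with the same sets $\Delta(\gamma,\delta)$,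 in every forcing extension that preserves $\omega_1$.

Separation is defined modulo finite sets and compatibility is exact. On an uncountable set of indices the finite errors can be made constant, and this links the two notions.

\begin{lemma}\label{lem:sep}
Let a tower be given.
\begin{enumerate}
\item[(a)] If the tower is separated, then every uncountable $X\subseteq\omega_1$ has an uncountable pairwise compatible subset.
\item[(b)] If $X\subseteq\omega_1$ is uncountable and pairwise compatible, then $c=\bigcup_{\gamma\in X}a_\gamma$ separates the tower.
\end{enumerate}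
\end{lemma}

\begin{proof}
(a) Let $c$ separate. For $\gamma\in X$ choose $l_\gamma$ with $a_\gamma\setminus l_\gamma\subseteq c$ and $b_\gamma\cap c\subseteq l_\gamma$. There are countably many possible triples $(l_\gamma,a_\gamma\cap l_\gamma,b_\gamma\cap l_\gamma)$, so the triple is constant, with first entry $l$, on an uncountable $Y\subseteq X$. Let $\gamma,\delta\in Y$ and suppose $n\in a_\gamma\cap b_\delta$. If $n<l$, then $n\in a_\delta\cap b_\delta=\emptyset$. If $n\ge l$, then $n\in c$ because $n\in a_\gamma$, and $n\notin c$ because $n\in b_\delta$. Both cases are impossible.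

(b) Given $\delta<\omega_1$, take $\delta'\in X$ with $\delta'\ge\delta$. Then $a_\delta\subseteq^*a_{\delta'}\subseteq c$, and $b_\delta\subseteq^*b_{\delta'}$ with $b_{\delta'}\cap c=\bigcup_{\gamma\in X}(a_\gamma\cap b_{\delta'})=\emptyset$.
\end{proof}

View conflict as the edge relation of a graph on $\omega_1$. The two properties that we need say that this graph has no uncountable independent set and no uncountable clique.
\begin{itemize}
\item[(Conf)] Every uncountable $X\subseteq\omega_1$ contains two indices that conflict.
\item[(Comp)] Every uncountable $X\subseteq\omega_1$ contains two distinct compatible indices.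
\end{itemize}
By Lemma~\ref{lem:sep}, a tower is unseparated if and only if (Conf) holds, and to separate it by forcing one must add an uncountable pairwise compatible set. The natural forcing consists of the finite approximations to such a set, and (Comp) is what makes it ccc. Recall that a forcing is \emph{ccc} if among any uncountably many conditions two distinct ones have a common extension, and that ccc forcings preserve $\omega_1$.

\begin{proposition}\label{prop:reduction}
Suppose a tower satisfies \textup{(Conf)} and \textup{(Comp)}. Then for some uncountable $\Gamma\subseteq\omega_1$ the pair $(\{a_\gamma:\gamma\in\Gamma\},\{b_\gamma:\gamma\in\Gamma\})$ is a gap, and a ccc forcing of size $\aleph_1$ forces the tower, and hence this gap, to be separated.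
\end{proposition}

\begin{proof}
\emph{The gap.} By (Conf) and Lemma~\ref{lem:sep}(a) the tower is not separated. It remains to make both sides strictly increasing. Fix $\gamma$. If $a_\delta\subseteq^*a_\gamma$ for all $\delta$, then $a_\gamma$ separates the tower. If $b_\delta\subseteq^*b_\gamma$ for all $\delta$, then $\omega\setminus b_\gamma$ separates it. So there are $\delta_0$ and $\delta_1$ with $a_{\delta_0}\not\subseteq^*a_\gamma$ and $b_{\delta_1}\not\subseteq^*b_\gamma$, and since the tower is increasing, $a_\delta\not\subseteq^*a_\gamma$ and $b_\delta\not\subseteq^*b_\gamma$ for all $\delta\ge\gamma^+:=\max(\delta_0,\delta_1)$. Choose the elements of an uncountable $\Gamma$ recursively, each new one above $\gamma^+$ for all $\gamma$ chosen before. Both sides indexed by $\Gamma$ are then well ordered by $\subseteq^*$ in type $\omega_1$, and they are not separated.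

\emph{The forcing is ccc.} Let $P$ be the set of finite pairwise compatible subsets of $\omega_1$, ordered by reverse inclusion, and let uncountably many nonempty conditions be given. For a condition $H=\{\delta_1<\dots<\delta_r\}$ choose $k$ with $a_\delta\setminus k\subseteq a_{\delta_r}$ and $b_\delta\setminus k\subseteq b_{\delta_r}$ for all $\delta\in H$, and call $\bigl(k,r,\langle(a_{\delta_i}\cap k,b_{\delta_i}\cap k):1\le i\le r\rangle\bigr)$ the type of $H$. There are countably many types, so uncountably many of the given conditions share one type. Each ordinal is the maximum of only countably many conditions, so the set of their maxima is uncountable. By (Comp), two of them, $H$ and $H'$, have distinct compatible maxima $\gamma$ and $\gamma'$. Let $\delta\in H$ and $\varepsilon\in H'$. Above $k$ the maxima control everything: $(a_\delta\cap b_\varepsilon)\setminus k\subseteq a_\gamma\cap b_{\gamma'}=\emptyset$. Below $k$ the type does: if $\delta'\in H'$ has the same position in $H'$ as $\delta$ in $H$, then $a_\delta\cap b_\varepsilon\cap k=a_{\delta'}\cap b_\varepsilon\cap k=\emptyset$, since $\delta'$ and $\varepsilon$ are compatible.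 Exchanging the roles of $H$ and $H'$ gives $a_\varepsilon\cap b_\delta=\emptyset$. So $H\cup H'\in P$ is a common extension.

\emph{The generic set.} For a generic filter $G$ let $X_G=\{\gamma:\{\gamma\}\in G\}$. Two members of $G$ have a common extension, so $X_G$ is pairwise compatible. We claim that some $q\in P$ forces $X_G$ to be uncountable. Otherwise the conditions that force $X_G\subseteq\rho$ for some particular $\rho<\omega_1$ are dense. A maximal antichain of such conditions is countable; if $\rho^*<\omega_1$ bounds the corresponding ordinals $\rho$, then every condition forces $X_G\subseteq\rho^*$. But $\{\rho^*\}$ forces $\rho^*\in X_G$. Fix such a $q$ and let $P_q$ be the set of conditions extending $q$. It is ccc. It has size $\aleph_1$, since it consists of finite subsets of $\omega_1$ and $q\cup\{\gamma\}\in P_q$ for each of the uncountably many $\gamma$ that can enter $X_G$ when $q\in G$. In the extension by $P_q$, Lemma~\ref{lem:sep}(b) applied to $X_G$ separates the tower.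
\end{proof}

\begin{remark}\label{rem:necessary}
Condition (Comp) is necessary as well. If $X$ is uncountable and pairwise conflicting, it keeps both properties in every extension that preserves $\omega_1$, and Lemma~\ref{lem:sep}(a), applied there, shows that the tower is not separated. So a gap is destructible if and only if its tower satisfies (Comp). As with the chains and antichains of a Suslin tree, two opposite kinds of uncountable sets have to be excluded at once.
\end{remark}

\begin{remark}\label{rem:MA}
Under $\mathrm{MA}_{\aleph_1}$ there is no destructible gap, so some hypothesis is needed in Theorem~\ref{thm:main}. Indeed, the tower of a destructible gap satisfies (Conf) and (Comp). With $q$ as in the proof above, $\{H\in P_q:\max H>\rho\}$ is dense in $P_q$ for each $\rho<\omega_1$, since a condition with no extension in this set forces $X_G\subseteq\rho+1$. The union of a filter that meets these $\aleph_1$ dense sets is uncountable and pairwise compatible, contrary to (Conf).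
\end{remark}

For the rest of the proof of Theorem~\ref{thm:main} fix a ladder system $\langle A_\alpha:\alpha\in\Lambda\rangle$ witnessing $\clubsuit^*$, and say that $\alpha$ \emph{guesses} $X$ if $A_\alpha\setminus X$ is finite. In both constructions $\Omega$ is a product $\omega\times Z$, divided into the \emph{columns} $\{n\}\times Z$, and the tower is described by functions $x_\gamma$ on $\omega$, where $x_\gamma(n)$ codes the finite traces of $a_\gamma$ and $b_\gamma$ on column $n$.

The two conditions behave differently. Suppose $\alpha$ guesses $X$ and $\beta\ge\alpha$ is in $X$. Then $x_\beta$ extends $x_\alpha$ in all columns from some point on, a point unknown at stage $\alpha$. If $x_\alpha$ conflicts with members of $A_\alpha\cap X$ in infinitely many columns, then $x_\beta$ inherits one of these conflicts, and (Conf) follows. Compatibility with $x_\alpha$ is not inherited, since one point in one early column can destroy it. The two cases differ in how they obtain (Comp).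

\section{The case $\mathfrak d>\aleph_1$: deleting columns}\label{sec:large}

Deleting columns removes conflicts and creates none. The plan is to build a tower with so many conflicts that (Conf) holds on every infinite set $S$ of columns, and then to choose $S$ so sparse that every tail of every ladder contains a pair with no conflict in $S$.

\subsection*{Binary columns}
For $s,t\in 2^{<\omega}$ write $s\sqsubseteq t$ if $s$ is an initial segment of $t$, write $s\sqsubset t$ if moreover $s\ne t$, and write $s\perp t$ if neither is an initial segment of the other. If $s\perp t$, $s\sqsubseteq s'$ and $t\sqsubseteq t'$, then $s'\perp t'$. For $x:\omega\to2^{<\omega}$ let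
$$a_x=\{(n,s):s^\frown\langle0\rangle\sqsubseteq x(n)\},\qquad b_x=\{(n,s):s^\frown\langle1\rangle\sqsubseteq x(n)\}.$$
Thus $x(n)$ is a finite path in the $n$th copy of the binary tree, and $a_x$ and $b_x$ record the nodes at which it turns left and right. These sets are disjoint, and $a_x\cup b_x$ has $|x(n)|$ points in column $n$. Hence, if $x(n)\sqsubseteq y(n)$ for all but finitely many $n$, then $a_x\subseteq^*a_y$ and $b_x\subseteq^*b_y$. The set $(a_x\cap b_y)\cup(a_y\cap b_x)$ contains $(n,s)$ exactly when one of $x(n),y(n)$ extends $s^\frown\langle0\rangle$ and the other extends $s^\frown\langle1\rangle$. So it meets column $n$ if and only if $x(n)\perp y(n)$; for the direction from right to left, take for $s$ the longest common initial segment.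

\begin{example}\label{ex:omega}
The first limit stage shows the construction. Let $x_j(n)=0^{\min(j,n)}$ for $j<\omega$, where $0^i$ is the sequence of $i$ zeros, and suppose $A_\omega=\omega$. In columns $2j$ and $2j+1$ let $x_\omega$ follow $x_{j-1}$ and then turn away from $x_j$: put $x_\omega(n)=0^{j-1}1$ for $n\in\{2j,2j+1\}$, $j\ge1$, and $x_\omega(0)=x_\omega(1)=\emptyset$.
$$\begin{array}{c|cccccccc}
n&0&1&2&3&4&5&6&7\\ \hline
x_1(n)&\emptyset&0&0&0&0&0&0&0\\
x_2(n)&\emptyset&0&00&00&00&00&00&00\\
x_3(n)&\emptyset&0&00&000&000&000&000&000\\
x_\omega(n)&\emptyset&\emptyset&1&1&01&01&001&001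
\end{array}$$
Read by rows, the conflicts are few: $x_j(n)\perp x_\omega(n)$ exactly for $2\le n<2j+2$, and $x_j(n)\sqsubset x_\omega(n)$ for $n\ge2j+2$, so $x_\omega$ continues the tower. Read by columns, they are everywhere: each column $n\ge2$ carries a conflict of $x_\omega$ with $x_{\lfloor n/2\rfloor}$. Also $|x_\omega(n)|\le n/2$, which leaves room to continue within length $n$.
\end{example}

\begin{lemma}\label{lem:binary}
There are $x_\alpha:\omega\to2^{<\omega}$ $(\alpha<\omega_1)$ such that
\begin{enumerate}
\item[(B1)] $|x_\alpha(n)|\le n$ for all $n$, and $n-|x_\alpha(n)|\to\infty$;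
\item[(B2)] if $\gamma<\alpha$, then $x_\gamma(n)\sqsubset x_\alpha(n)$ for all but finitely many $n$;
\item[(B3)] if $\alpha\in\Lambda$ and $A_\alpha=\{\gamma_0<\gamma_1<\cdots\}$, there are $k_1<k_2<\cdots$ with $x_\alpha(n)\perp x_{\gamma_j}(n)$ whenever $j\ge1$ and $k_j\le n<k_{j+1}$.
\end{enumerate}
\end{lemma}

The first half of (B1) makes each column finite, which Lemma~\ref{lem:window} needs. The second half keeps the recursion going under this bound. Strictness in (B2) provides the node at which $x_\alpha$ can turn away from $x_{\gamma_j}$ while extending $x_{\gamma_{j-1}}$.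

\begin{proof}
Let $x_0(n)=\emptyset$. Let $x_{\alpha+1}(n)=x_\alpha(n)^\frown\langle0\rangle$ if $|x_\alpha(n)|<n$, which holds for all but finitely many $n$ by (B1), and $x_{\alpha+1}(n)=x_\alpha(n)$ otherwise. Lengths grow by at most $1$, so (B1) persists, and (B2) holds.

Let $\alpha\in\Lambda$. By (B1) and (B2) below $\alpha$ there are $k_1<k_2<\cdots$ such that for all $n\ge k_j$
$$x_{\gamma_0}(n)\sqsubset x_{\gamma_1}(n)\sqsubset\dots\sqsubset x_{\gamma_j}(n)\qquad\text{and}\qquad n-|x_{\gamma_{j-1}}(n)|>j.$$
For $n<k_1$ let $x_\alpha(n)=\emptyset$. For $k_j\le n<k_{j+1}$ let $s=x_{\gamma_{j-1}}(n)$, let $u\in\{0,1\}$ be such that $s^\frown\langle u\rangle\sqsubseteq x_{\gamma_j}(n)$, and put $x_\alpha(n)=s^\frown\langle1-u\rangle$. This gives (B3). On $[k_j,k_{j+1})$ we have $n-|x_\alpha(n)|=n-|s|-1\ge j$, which gives (B1). For (B2) let $\gamma<\alpha$ and take $i$ with $\gamma<\gamma_i$; this uses that $A_\alpha$ is cofinal in $\alpha$. If $n\ge k_{i+1}$ is so large that $x_\gamma(n)\sqsubset x_{\gamma_i}(n)$, and $k_j\le n<k_{j+1}$, then $j\ge i+1$ and $x_\gamma(n)\sqsubset x_{\gamma_i}(n)\sqsubseteq x_{\gamma_{j-1}}(n)\sqsubset x_\alpha(n)$.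
\end{proof}

Fix such a sequence and let $E(\gamma,\delta)=\{n:x_\gamma(n)\perp x_\delta(n)\}$, a finite set by (B2). For infinite $S\subseteq\omega$ let $\mathcal T_S$ be the tower on $S\times2^{<\omega}$ given by $a_{x_\gamma}\cap(S\times2^{<\omega})$ and $b_{x_\gamma}\cap(S\times2^{<\omega})$. Then $\gamma$ and $\delta$ conflict in $\mathcal T_S$ if and only if $E(\gamma,\delta)\cap S\ne\emptyset$.

\begin{lemma}\label{lem:confS}
For every infinite $S\subseteq\omega$ the tower $\mathcal T_S$ satisfies \textup{(Conf)}.
\end{lemma}

\begin{proof}
Let $X$ be uncountable and let $\alpha$ guess $X$. With the notation of (B3), take $j_0\ge1$ with $\gamma_j\in X$ for all $j\ge j_0$, and take $\beta\in X$ with $\beta\ge\alpha$. Since $S$ is infinite, there is $n\in S$ with $n\ge k_{j_0}$ and $x_\alpha(n)\sqsubseteq x_\beta(n)$. Let $j\ge j_0$ be such that $k_j\le n<k_{j+1}$. From $x_\alpha(n)\perp x_{\gamma_j}(n)$ we get $x_\beta(n)\perp x_{\gamma_j}(n)$, so $n\in E(\gamma_j,\beta)\cap S$ with $\gamma_j,\beta\in X$.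
\end{proof}

\subsection*{Windows and sparse sets}
An infinite $S$ cannot avoid a given finite set and all others, so we need pairs whose conflicts lie in a finite window that starts as late as we like. A guessed ladder supplies them.

\begin{lemma}\label{lem:window}
Let $\alpha\in\Lambda$, $A_\alpha=\{\gamma_0<\gamma_1<\cdots\}$ and $l,m\in\omega$. There are $h\ge m$ and distinct $\gamma,\delta\in\{\gamma_j:j\ge l\}$ with $E(\gamma,\delta)\subseteq[m,h)$.
\end{lemma}

\begin{proof}
By (B1), $x_\gamma(n)$ is one of the finitely many binary sequences of length at most $n$. So $x_\gamma\upharpoonright m$ takes finitely many values, and two distinct $\gamma,\delta$ in the infinite set $\{\gamma_j:j\ge l\}$ satisfy $x_\gamma\upharpoonright m=x_\delta\upharpoonright m$. Then $E(\gamma,\delta)$ is finite and disjoint from $m$.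
\end{proof}

Let $h_{\alpha,l}(m)$ be the least $h$ as in Lemma~\ref{lem:window}. There are at most $\aleph_1$ functions $h_{\alpha,l}$, and $S$ has to miss one window $[m,h_{\alpha,l}(m))$ of each. The next lemma is the only place where $\mathfrak d>\aleph_1$ is used.

\begin{lemma}\label{lem:sparse}
Assume $\mathfrak d>\aleph_1$. Let $\mathcal H$ be a family of at most $\aleph_1$ functions $h\in\omega^\omega$ with $h(m)\ge m$ for all $m$. There is an infinite $S\subseteq\omega$ such that for every $h\in\mathcal H$ there is $m$ with $[m,h(m))\cap S=\emptyset$.
\end{lemma}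

\begin{proof}
We find intervals that contain at most one point of $S$ but two disjoint windows. For $h\in\mathcal H$ let $\hat h(n)=h(h(n+1))$. The family $\{\hat h:h\in\mathcal H\}$ is not dominating, so there is $g\in\omega^\omega$ such that for each $h\in\mathcal H$ some $n$ satisfies $g(n)>\hat h(n)$. Replacing $g(n)$ by $\max(n+1,g(0),\dots,g(n))$ keeps this property and makes $g$ nondecreasing with $g(n)>n$. Let $s_0=0$, $s_{i+1}=g(s_i)$ and $S=\{s_i:i<\omega\}$; the sequence is strictly increasing.

Let $h\in\mathcal H$, take $n$ with $g(n)>\hat h(n)$, and let $s_i\le n<s_{i+1}$. Then $g(n)\le g(s_{i+1})=s_{i+2}$, so $s_{i+1}$ is the only possible point of $S$ in $[n+1,g(n))$. With $m'=h(n+1)$ we have $n+1\le m'\le h(m')=\hat h(n)<g(n)$. The windows $[n+1,m')$ and $[m',h(m'))$ are therefore disjoint subsets of $[n+1,g(n))$, and one of them misses $S$.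
\end{proof}

\begin{proposition}\label{prop:large}
If $\clubsuit^*$ holds and $\mathfrak d>\aleph_1$, some tower satisfies \textup{(Conf)} and \textup{(Comp)}.
\end{proposition}

\begin{proof}
Let $S$ be given by Lemma~\ref{lem:sparse} for the functions $h_{\alpha,l}$. The tower $\mathcal T_S$ satisfies (Conf) by Lemma~\ref{lem:confS}. Let $X$ be uncountable, let $\alpha$ guess $X$, and take $l$ with $\{\gamma_j:j\ge l\}\subseteq X$, where $A_\alpha=\{\gamma_0<\gamma_1<\cdots\}$. Take $m$ with $[m,h_{\alpha,l}(m))\cap S=\emptyset$. By the definition of $h_{\alpha,l}(m)$ there are distinct $\gamma,\delta\in X$ with $E(\gamma,\delta)\subseteq[m,h_{\alpha,l}(m))$, and they are compatible in $\mathcal T_S$.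
\end{proof}

\section{The case $\mathfrak d=\aleph_1$: writing above a guessed bound}\label{sec:small}

Assume $\mathfrak d=\aleph_1$. There is a family $\mathcal D\subseteq\omega^\omega$ of size $\aleph_1$ that dominates \emph{everywhere}: each $g\in\omega^\omega$ satisfies $g(n)\le f(n)$ for all $n$, for some $f\in\mathcal D$. To obtain it, add all constants to the members of a dominating family of size $\aleph_1$: if $g(n)\le f(n)$ for $n\ge k$, then $g\le f+\max_{n<k}g(n)$ everywhere.

The conclusion of Lemma~\ref{lem:sparse} now fails. Let $\mathcal H$ consist of the functions $m\mapsto\max(m,f(m))$ for $f\in\mathcal D$. Given an infinite $S$, some $f\in\mathcal D$ lies everywhere above $m\mapsto1+\min(S\setminus m)$, and every window of the corresponding $h$ meets $S$. In exchange, a member of $\mathcal D$ can be coded by a countable ordinal, so $\clubsuit^*$ can guess an upper bound for any function in $\omega^\omega$ that arises from $X$. Compatible pairs will be built into the recursion with the help of such bounds.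

\subsection*{Columns with infinitely many values}
Now $x\in\omega^\omega$, and the value $0$ means ``undecided''. The positive integers are grouped into pairs $\{2i+1,2i+2\}$, and for $v\ge1$ we let $\overline v$ be the other member of the pair of $v$. Let
$$a_x=\{(n,i):x(n)=2i+1\},\qquad b_x=\{(n,i):x(n)=2i+2\},$$
disjoint subsets of $\omega\times\omega$ with at most one point in each column. Write $x\le_ky$ if for all $n\ge k$ either $x(n)=0$ or $x(n)=y(n)$. This relation is reflexive and transitive, and it implies $x\le_{k'}y$ for $k'\ge k$. If $x\le_ky$, then $a_x\setminus a_y$ and $b_x\setminus b_y$ lie in the first $k$ columns and are finite. The set $(a_x\cap b_y)\cup(a_y\cap b_x)$ meets column $n$ if and only if $x(n)\ne0$ and $y(n)=\overline{x(n)}$; we then say that $x$ and $y$ \emph{conflict at $n$}. There is no conflict at $n$ if one of the values is $0$, if they are equal, or if they differ by at least $2$. The last possibility has no counterpart in Section~\ref{sec:large}: a large enough value is compatible with all values below a known bound.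

\subsection*{The shield}
The following lemma is the mechanism behind (Comp). It produces a $z$ that eventually extends a given $w$ and has no conflict with a function $y$ of which only a numerical bound is known.

\begin{lemma}\label{lem:shield}
Let $u,w,y,z\in\omega^\omega$ and $p,m,F\in\omega$ with $p\le m$. Assume:
\begin{enumerate}
\item[(a)] $y\upharpoonright p=z\upharpoonright p$ and $u\le_py$;
\item[(b)] there is $k\le m$ with $y\le_kw$ and $y(n)\le F$ for all $n<k$;
\item[(c)] for $p\le n<m$, $z(n)=u(n)$ if $u(n)\ne0$, and $z(n)=F+w(n)+2$ if $u(n)=0$;
\item[(d)] $w\le_mz$.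
\end{enumerate}
Then $y$ and $z$ do not conflict at any $n$.
\end{lemma}

\begin{proof}
For $n<p$ the values are equal. Let $p\le n<m$. If $u(n)\ne0$, then $y(n)=u(n)=z(n)$ by (a) and (c). If $u(n)=0$, note that $y(n)\le F+w(n)$ by (b): for $n<k$ we have $y(n)\le F$, and for $n\ge k$ we have $y(n)\in\{0,w(n)\}$. So $z(n)\ge y(n)+2$. For $n\ge m$ we use $y\le_mw\le_mz$, which gives $y(n)=0$ or $y(n)=z(n)$.
\end{proof}

\begin{example}\label{ex:shield}
Let $p=0$, $u\equiv0$, $F=m=4$ and $w=(2,0,5,3,3,3,\dots)$. Then (c) and (d) give $z=(8,6,11,9,3,3,\dots)$. The function $y=(1,4,0,3,3,3,\dots)$ satisfies (b) with $k=2$. It conflicts with $w$ at column $0$, so $z$ could not have copied $w$ from the start, but it has no conflict with $z$. The definition of $z$ used only $w$ and the number $4$, and $z$ is compatible with every $y$ that is below $w$ from some column $k\le4$ on and bounded by $4$ before $k$. The summand $w(n)$ is needed because $k$ is unknown and $y$ may copy a large value of $w$ at a column in $[k,m)$.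
\end{example}

In the application $y=x_\gamma$ and $z=x_\beta$ with $\gamma<\alpha\le\beta$, where $\gamma,\beta\in X$ and $\alpha$ is a stage that guesses correctly. The functions $u=x_\zeta$ and $w=x_\theta$ come from ordinals $\zeta<\theta<\alpha$ handed to stage $\alpha$. Stage $\alpha$ writes the values in (c), which are all nonzero, so that $x_\beta$ cannot overwrite them once it extends $x_\alpha$. The function $u$ is present because $x_\alpha$ has to extend its predecessors. Three difficulties remain.

First, stage $\alpha$ has no control over $\sigma=x_\beta\upharpoonright p$. We choose $\gamma$ depending on $\sigma$: for each of the countably many $\sigma$ for which some index in $X$ satisfies (a), fix one such index $\gamma(\sigma,\zeta)$, and let $\theta$ be above all of them. Second, $F$ and $m$ must serve the unknown $\sigma$. One number can serve finitely many $\sigma$, so we let $g(N)$ be a bound for all $\sigma$ of length and entries at most $N$, and guess $f\in\mathcal D$ above $g$. Domination has to hold everywhere, since $f$ is evaluated at a single point $N$. Third, $x_\beta\upharpoonright p$ must in fact be bounded by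 the number $N$ that stage $\alpha$ announced. This becomes a promise, (T4) below, that all later stages keep.

\subsection*{Guessing triples}
We first convert the ladder system into one that guesses $\zeta$, $\theta$ and $f$ together. Call $T\subseteq\omega_1\times\omega_1\times\mathcal D$ \emph{unbounded} if $\zeta<\theta$ for all $(\zeta,\theta,f)\in T$ and the first coordinates of members of $T$ are unbounded in $\omega_1$.

\begin{lemma}\label{lem:triples}
There are triples $(\zeta^\alpha_j,\theta^\alpha_j,f^\alpha_j)\in\omega_1\times\omega_1\times\mathcal D$, for $\alpha\in\Lambda$ and $j<\omega$, with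
$$\zeta^\alpha_0<\theta^\alpha_0<\zeta^\alpha_1<\theta^\alpha_1<\dots<\alpha,\qquad\sup_j\zeta^\alpha_j=\alpha,$$
such that for every unbounded $T$ there is $\alpha$ with $(\zeta^\alpha_j,\theta^\alpha_j,f^\alpha_j)\in T$ for all but finitely many $j$.
\end{lemma}

\begin{proof}
Composing a bijection $\omega_1\to(\omega_1\times\omega_1\times\mathcal D)\times\omega_1$ with the first projection gives a map $e:\omega_1\to\omega_1\times\omega_1\times\mathcal D$ under which every triple has uncountably many preimages. Let $\alpha\in\Lambda$, $A_\alpha=\{\mu_0<\mu_1<\cdots\}$ and $e(\mu_j)=(\zeta_j,\theta_j,f_j)$. Call $\alpha$ \emph{relevant} if there is $j_0$ such that $\zeta_j<\theta_j<\zeta_{j+1}$ for all $j\ge j_0$ and $\sup_{j\ge j_0}\zeta_j=\alpha$. In this case take the least such $j_0$ and let the $j$th triple of $\alpha$ be $e(\mu_{j_0+j})$; the ordinals involved are below $\alpha$ because they increase strictly to $\alpha$. If $\alpha$ is not relevant, let the $j$th triple be $(\mu_{2j},\mu_{2j+1},f)$ for some fixed $f\in\mathcal D$.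

Let $T$ be unbounded. By recursion on $\nu<\omega_1$ choose a triple $t_\nu\in T$ whose first coordinate is above all $\eta_{\nu'}$ with $\nu'<\nu$, and then $\eta_\nu$ above the second coordinate of $t_\nu$ with $e(\eta_\nu)=t_\nu$. The $\eta_\nu$ increase strictly. Let $\alpha$ guess $Y=\{\eta_\nu:\nu<\omega_1\}$, say $\mu_j\in Y$ for $j\ge j_1$. For $j\ge j_1$ we have $e(\mu_j)\in T$ and $\zeta_j<\theta_j<\mu_j<\zeta_{j+1}<\mu_{j+1}$. Hence $\sup_{j\ge j_1}\zeta_j=\sup_j\mu_j=\alpha$, so $\alpha$ is relevant, and all but finitely many of its triples are of the form $e(\mu_j)$ with $j\ge j_1$.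
\end{proof}

\subsection*{The construction}
By recursion we construct $x_\alpha\in\omega^\omega$ for $\alpha<\omega_1$, and for $\alpha\in\Lambda$ integers $0=m^\alpha_0<p^\alpha_0<m^\alpha_1<p^\alpha_1<\cdots$ and $N^\alpha_j\ge p^\alpha_j$. We call $(p^\alpha_j,N^\alpha_j)$ the $j$th \emph{checkpoint} of $\alpha$, and say that $x\in\omega^\omega$ \emph{passes} it if $x(n)\le N^\alpha_j$ for all $n<p^\alpha_j$. The inductive hypotheses are:
\begin{enumerate}
\item[(T1)] if $\gamma<\alpha$, then $x_\gamma\le_kx_\alpha$ for some $k$;
\item[(T2)] $x_\alpha(n)=0$ for infinitely many $n$;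
\item[(T3)] if $\gamma+\omega\le\alpha$, then $x_\gamma(n)=0\ne x_\alpha(n)$ for infinitely many $n$;
\item[(T4)] for every limit $\lambda\le\alpha$, $x_\alpha$ passes the $j$th checkpoint of $\lambda$ for infinitely many $j$.
\end{enumerate}
For $\gamma\le\delta$ let $k(\gamma,\delta)$ be the least $k$ with $x_\gamma\le_kx_\delta$. Condition (T2) leaves room for later stages. Condition (T3) provides columns in which $x_\alpha$ may conflict with $x_\theta$ while extending $x_\zeta$.

Let $x_0\equiv0$ and $x_{\alpha+1}=x_\alpha$. A limit ordinal that is at most $\alpha+1$ is at most $\alpha$, so (T3) and (T4) pass to $\alpha+1$ along with (T1) and (T2).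

Let $\alpha\in\Lambda$. We drop the superscript $\alpha$ from $\zeta_j,\theta_j,f_j,m_j,p_j,N_j$ and keep superscripts for smaller limit ordinals. Let $\langle\lambda_l:l<\omega\rangle$ enumerate the limit ordinals below $\alpha$, possibly with repetitions; if there are none, the clause about them in Step 2 is omitted. Suppose $m_j$ and $x_\alpha\upharpoonright m_j$ are defined. We define $x_\alpha$ on the block $[m_j,m_{j+1})$, where it copies all nonzero values of $x_{\zeta_j}$ and uses the zeros of $x_{\zeta_j}$ for the tasks shown in Figure~\ref{fig:block}.

\begin{figure}[ht]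
\centering
\begin{tikzpicture}
\draw (0,0) -- (7,0);
\draw[line width=2pt] (7,0) -- (11.4,0);
\draw (0,-0.12) -- (0,0.12);
\draw (7,-0.12) -- (7,0.12);
\draw (11.4,-0.12) -- (11.4,0.12);
\fill (2.8,0) circle (2pt);
\node[below] at (0,-0.12) {$m_j$};
\node[below] at (2.8,-0.12) {$n_j$};
\node[below] at (7,-0.12) {$p_j$};
\node[below] at (11.4,-0.12) {$m_{j+1}$};
\node[above] at (1.3,0.05) {\small copy $x_{\zeta_j}$};
\draw (2.8,0.1) -- (2.8,0.75);
\node[above] at (2.8,0.75) {\small conflict with $x_{\theta_j}$};
\node[above] at (5,0.05) {\small copy $x_{\zeta_j}$, keep zeros};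
\node[above] at (9.2,0.05) {\small copy $x_{\zeta_j}$, fill all zeros};
\node[below] at (5,-0.12) {\small wait for old checkpoints};
\node[below] at (9.2,-0.12) {\small shield};
\end{tikzpicture}
\caption{The $j$th block of columns of $x_\alpha$ at a limit stage $\alpha$. One zero $n_j$ of $x_{\zeta_j}$ is used for a conflict with $x_{\theta_j}$ when possible. Up to $p_j$ the function $x_{\zeta_j}$ is copied until checkpoints of earlier limit stages are passed. On $[p_j,m_{j+1})$ every zero of $x_{\zeta_j}$ is replaced by the large value $f_j(N_j)+x_{\theta_j}(n)+2$.}
\label{fig:block}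
\end{figure}

\emph{Step 1: a conflict.} If there is $n\ge m_j$ with $x_{\zeta_j}(n)=0\ne x_{\theta_j}(n)$, let $n_j$ be the least such $n$, let $x_\alpha(n)=x_{\zeta_j}(n)$ for $m_j\le n<n_j$, and let $x_\alpha(n_j)=\overline{x_{\theta_j}(n_j)}$. Otherwise let $n_j=m_j$ and $x_\alpha(n_j)=x_{\zeta_j}(n_j)$.

\emph{Step 2: old promises.} The values written so far may exceed those of $x_{\zeta_j}$, so a checkpoint passed by $x_{\zeta_j}$ need not be passed by $x_\alpha$. We wait for checkpoints whose bound exceeds $M_j=\max_{n\le n_j}x_\alpha(n)$. For each $l\le j$ with $\lambda_l\le\zeta_j$ choose $i=i(j,l)\ge j$ such that $x_{\zeta_j}$ passes the $i$th checkpoint of $\lambda_l$ and $N_i^{\lambda_l}\ge M_j$. This is possible by (T4) for $\zeta_j$, since $N_i^{\lambda_l}\ge p_i^{\lambda_l}\to\infty$ as $i\to\infty$. Choose $p_j>n_j$ such that $p_j\ge p_{i(j,l)}^{\lambda_l}$ for these finitely many $l$ and $x_{\zeta_j}$ has a zero in the open interval $(n_j,p_j)$, using (T2) for $\zeta_j$. Let $x_\alpha(n)=x_{\zeta_j}(n)$ for $n_j<n<p_j$.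

\emph{Step 3: a new checkpoint.} Choose $N_j\ge p_j$ with $N_j\ge x_\alpha(n)$ for all $n<p_j$.

\emph{Step 4: the shield.} Choose $m_{j+1}>p_j$ with
$$m_{j+1}\ge\max\bigl(f_j(N_j),\,k(\zeta_j,\zeta_{j+1}),\,k(\theta_j,\zeta_{j+1})\bigr)$$
such that $x_{\zeta_j}$ has a zero $z_j\in[p_j,m_{j+1})$. For $p_j\le n<m_{j+1}$ let $x_\alpha(n)=x_{\zeta_j}(n)$ if this is nonzero, and $x_\alpha(n)=f_j(N_j)+x_{\theta_j}(n)+2$ otherwise.

\begin{lemma}\label{lem:verify}
The function $x_\alpha$ satisfies \textup{(T1)--(T4)}, and for all $j$
\begin{equation}\label{eq:ext}
x_{\zeta_j}\le_{m_j}x_\alpha\qquad\text{and}\qquad x_{\theta_j}\le_{m_{j+1}}x_\alpha.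
\end{equation}
\end{lemma}

\begin{proof}
For $j\le i$ we have
\begin{equation}\label{eq:chain}
x_{\zeta_j}\le_{m_i}x_{\zeta_i},
\end{equation}
because $k(\zeta_l,\zeta_{l+1})\le m_{l+1}\le m_i$ for $j\le l<i$ and $\le_{m_i}$ is reflexive and transitive. On the block $[m_i,m_{i+1})$, $x_\alpha$ differs from $x_{\zeta_i}$ only at zeros of $x_{\zeta_i}$; this includes the point $n_i$ in the first alternative of Step 1. Let $n\ge m_j$ with $x_{\zeta_j}(n)\ne0$, and let $i\ge j$ be such that $m_i\le n<m_{i+1}$. Then $x_{\zeta_i}(n)=x_{\zeta_j}(n)\ne0$ by \eqref{eq:chain}, so $x_\alpha(n)=x_{\zeta_j}(n)$. This is the first half of \eqref{eq:ext}. The second half follows from $x_{\theta_j}\le_{m_{j+1}}x_{\zeta_{j+1}}\le_{m_{j+1}}x_\alpha$.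

(T1) If $\gamma<\zeta_j$, then $x_\gamma\le_kx_{\zeta_j}\le_kx_\alpha$ for $k=\max(k(\gamma,\zeta_j),m_j)$, and the $\zeta_j$ are cofinal in $\alpha$.

(T2) Step 2 copies a zero of $x_{\zeta_j}$ in every block.

(T3) We prove it for every $\gamma<\alpha$. Take $j_0$ with $\gamma<\zeta_{j_0}$, and let $j\ge j_0$ satisfy $m_j\ge k(\gamma,\zeta_{j_0})$. Then $x_\gamma\le_{m_j}x_{\zeta_{j_0}}\le_{m_j}x_{\zeta_j}$ by \eqref{eq:chain}. Since $z_j\ge m_j$ and $x_{\zeta_j}(z_j)=0$, we get $x_\gamma(z_j)=0$, while $x_\alpha(z_j)\ge2$ by Step 4. The points $z_j$ lie in different blocks.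

(T4) By Step 3, $x_\alpha$ passes all checkpoints of $\alpha$. Let $\lambda=\lambda_l<\alpha$. For all large $j$ we have $l\le j$ and $\lambda\le\zeta_j$. For such $j$ let $i=i(j,l)$ and $n<p_i^\lambda\le p_j$. If $n\le n_j$, then $x_\alpha(n)\le M_j\le N_i^\lambda$. If $n_j<n<p_j$, then $x_\alpha(n)=x_{\zeta_j}(n)\le N_i^\lambda$. So $x_\alpha$ passes the $i$th checkpoint of $\lambda$, and since $i(j,l)\ge j$, infinitely many $i$ arise.
\end{proof}

This completes the recursion. By (T1), $\mathcal T=\langle(a_{x_\gamma},b_{x_\gamma}):\gamma<\omega_1\rangle$ is a tower, and $\gamma,\delta$ conflict in $\mathcal T$ if and only if $x_\gamma$ and $x_\delta$ conflict at some $n$.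

\begin{lemma}\label{lem:conf2}
The tower $\mathcal T$ satisfies \textup{(Conf)}.
\end{lemma}

\begin{proof}
Let $X$ be uncountable and fix any $f\in\mathcal D$. The set $T=\{(\zeta,\theta,f):\theta\in X,\ \zeta+\omega\le\theta\}$ is unbounded. Let $\alpha$ be given by Lemma~\ref{lem:triples}, and drop the superscript $\alpha$. Take $\beta\in X$ with $\beta\ge\alpha$, and $j$ so large that $(\zeta_j,\theta_j,f_j)\in T$ and $m_j\ge k(\alpha,\beta)$. By (T3) for $\theta_j$ there are infinitely many $n$ with $x_{\zeta_j}(n)=0\ne x_{\theta_j}(n)$, so the first alternative of Step 1 applies and $x_\alpha(n_j)=\overline{x_{\theta_j}(n_j)}\ne0$. Since $n_j\ge m_j\ge k(\alpha,\beta)$, we have $x_\beta(n_j)=x_\alpha(n_j)$. Thus $\theta_j$ and $\beta$ are members of $X$ that conflict.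
\end{proof}

\begin{lemma}\label{lem:comp2}
The tower $\mathcal T$ satisfies \textup{(Comp)}.
\end{lemma}

\begin{proof}
Let $X$ be uncountable. For $\zeta<\omega_1$ and $\sigma\in\omega^{<\omega}$ let
$$X(\sigma,\zeta)=\{\gamma\in X:\ x_\gamma\upharpoonright|\sigma|=\sigma\text{ and }x_\zeta\le_{|\sigma|}x_\gamma\},$$
and if this set is nonempty choose $\gamma(\sigma,\zeta)$ in it. Let $\theta(\zeta)<\omega_1$ be greater than $\zeta$ and than the countably many ordinals $\gamma(\sigma,\zeta)$. For $N\in\omega$ let $\mathcal S_N$ be the finite set of $\sigma\in\omega^{<\omega}$ with $|\sigma|\le N$ and all entries at most $N$. Let $g^\zeta(N)$ be the least number that is at least $k(\gamma,\theta(\zeta))$ and at least $x_\gamma(n)$ for all $n<k(\gamma,\theta(\zeta))$, for each of the finitely many $\gamma=\gamma(\sigma,\zeta)$ with $\sigma\in\mathcal S_N$ and $X(\sigma,\zeta)\ne\emptyset$. Choose $f^\zeta\in\mathcal D$ with $g^\zeta\le f^\zeta$ everywhere.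

The set $T=\{(\zeta,\theta(\zeta),f^\zeta):\zeta<\omega_1\}$ is unbounded. Let $\alpha$ be given by Lemma~\ref{lem:triples}, drop the superscript $\alpha$, and take $\beta\in X$ with $\beta\ge\alpha$. By (T4), $x_\beta$ passes infinitely many checkpoints of $\alpha$. So there is $j$ such that $x_\beta$ passes the $j$th checkpoint of $\alpha$, the triple $(\zeta_j,\theta_j,f_j)$ is in $T$, and $p_j\ge k(\alpha,\beta)$. Write $\zeta=\zeta_j$ and $\theta=\theta_j$, so that $\theta=\theta(\zeta)$ and $f_j=f^\zeta$, and let $\sigma=x_\beta\upharpoonright p_j$.

We have $|\sigma|=p_j\le N_j$ and the entries of $\sigma$ are at most $N_j$, so $\sigma\in\mathcal S_{N_j}$. By \eqref{eq:ext} and $m_j<p_j$ we have $x_\zeta\le_{p_j}x_\alpha\le_{p_j}x_\beta$, so $\beta\in X(\sigma,\zeta)$ and $\gamma=\gamma(\sigma,\zeta)$ is defined. It lies in $X$, and $\gamma<\theta<\alpha\le\beta$. We apply Lemma~\ref{lem:shield} with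
$$u=x_\zeta,\quad w=x_\theta,\quad y=x_\gamma,\quad z=x_\beta,\quad p=p_j,\quad m=m_{j+1},\quad F=f_j(N_j).$$
Hypothesis (a) says that $\gamma\in X(\sigma,\zeta)$. For (b) take $k=k(\gamma,\theta)$: then $k\le g^\zeta(N_j)\le F\le m_{j+1}$ by Step 4, and $x_\gamma(n)\le g^\zeta(N_j)\le F$ for $n<k$. For (c), Step 4 gives $x_\alpha$ the required values on $[p_j,m_{j+1})$; they are nonzero and $p_j\ge k(\alpha,\beta)$, so $x_\beta$ has the same values there. For (d), $x_\theta\le_{m_{j+1}}x_\alpha\le_{m_{j+1}}x_\beta$ by \eqref{eq:ext}. Hence $\gamma\ne\beta$ are compatible members of $X$.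
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Either $\mathfrak d>\aleph_1$ or $\mathfrak d=\aleph_1$. In the first case Proposition~\ref{prop:large}, and in the second case Lemmas~\ref{lem:conf2} and~\ref{lem:comp2}, give a tower satisfying (Conf) and (Comp). Proposition~\ref{prop:reduction} turns it into a gap that a ccc forcing of size $\aleph_1$ forces to be separated. This forcing preserves $\omega_1$, so the gap is destructible.
\end{proof}

\section{The stick principle does not suffice}\label{sec:stick}

For a set $X$ let $[X]^\omega$ be the set of its countably infinite subsets. The \emph{stick principle} says that there is $\mathcal F\subseteq[\omega_1]^\omega$ with $|\mathcal F|=\aleph_1$ such that every uncountable $X\subseteq\omega_1$ contains a member of $\mathcal F$. It follows from $\clubsuit^*$, with $\mathcal F$ the set of all tails of ladders, and from CH, with $\mathcal F=[\omega_1]^\omega$. It drops the feature of $\clubsuit^*$ on which both constructions rest: the set attached to stage $\alpha$ is cofinal in $\alpha$, so that $x_\alpha$ extends all its predecessors by following the guessed ordinals themselves,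 one on each block of columns. We show that this feature cannot be dropped from Theorem~\ref{thm:main}.

An \emph{ideal of countable subsets of $\omega_1$} is a family $I$ of countable subsets of $\omega_1$ that contains all finite subsets and is closed under subsets and finite unions. It is a \emph{P-ideal} if for all $A_i\in I$ $(i<\omega)$ there is $A\in I$ with $A_i\setminus A$ finite for every $i$. By Abraham and Todor\v{c}evi\'c \cite{AT}, the following statement is consistent with CH.
\begin{itemize}
\item[$(\star)$] For every P-ideal $I$ of countable subsets of $\omega_1$, either there is an uncountable $X\subseteq\omega_1$ with $[X]^\omega\subseteq I$, or $\omega_1=\bigcup_nB_n$ where no $B_n$ contains an infinite member of $I$.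
\end{itemize}

\begin{proposition}\label{prop:pid}
$(\star)$ implies that every gap is indestructible. Hence, given the theorem of \cite{AT}, it is consistent that the stick principle holds and there are no destructible gaps.
\end{proposition}

\begin{proof}
Let $\langle(a_\gamma,b_\gamma):\gamma<\omega_1\rangle$ be the tower on $\omega$ obtained from a gap. We put into an ideal the countable sets along which the conflicts with one fixed index escape to infinity. An uncountable set all of whose countable subsets are of this kind will make the gap indestructible, and an uncountable set that contains no infinite set of this kind will have bounded conflicts and separate the gap.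

Say that $\beta$ is a \emph{witness} for a countable $A\subseteq\omega_1$ if $\{\gamma\in A:\Delta(\gamma,\beta)\subseteq m\}$ is finite for every $m\in\omega$, and let $I$ be the set of countable $A$ that have a witness. If $\beta$ is a witness for $A$, so is every $\beta'\ge\beta$. Indeed, take $l$ with $a_\beta\setminus l\subseteq a_{\beta'}$ and $b_\beta\setminus l\subseteq b_{\beta'}$. Then $\Delta(\gamma,\beta)\setminus l\subseteq\Delta(\gamma,\beta')$ for all $\gamma$, so $\Delta(\gamma,\beta')\subseteq m$ implies $\Delta(\gamma,\beta)\subseteq\max(m,l)$. Thus countably many members of $I$ have a common witness, and $I$ is an ideal.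

It is a P-ideal. Let $A_i\in I$ have the common witness $\beta$, let $F_i=\{\gamma\in A_i:\Delta(\gamma,\beta)\subseteq i\}$, a finite set, and let $A=\bigcup_i(A_i\setminus F_i)$. Then $A_i\setminus A\subseteq F_i$. If $\gamma\in A_i\setminus F_i$ and $\Delta(\gamma,\beta)\subseteq m$, then $i<m$, because $\Delta(\gamma,\beta)\not\subseteq i$. So $\{\gamma\in A:\Delta(\gamma,\beta)\subseteq m\}$ is contained in the finite set $\bigcup_{i<m}\{\gamma\in A_i:\Delta(\gamma,\beta)\subseteq m\}$, and $\beta$ is a witness for $A$. Apply $(\star)$ to $I$.

\emph{The second alternative is impossible.} Suppose $\omega_1=\bigcup_nB_n$ as in $(\star)$, and let $B=B_n$ be uncountable. We claim that for each $\beta$ there is $m_\beta$ with $\Delta(\gamma,\beta)\subseteq m_\beta$ for all $\gamma\in B$. If not, choose $\gamma_i\in B$ recursively: given $\gamma_0,\dots,\gamma_{i-1}$, take $m\ge i$ that contains the finite sets $\Delta(\gamma_{i'},\beta)$ for $i'<i$, and take $\gamma_i\in B$ with $\Delta(\gamma_i,\beta)\not\subseteq m$. The $\gamma_i$ are distinct, and $\Delta(\gamma_i,\beta)\subseteq m'$ implies $i<m'$. So $\{\gamma_i:i<\omega\}$ is an infinite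 member of $I$ contained in $B$, which is excluded. Now take an uncountable $B'\subseteq B$ on which $m_\beta=m$, $a_\beta\cap m$ and $b_\beta\cap m$ are constant. For $\gamma,\beta\in B'$ we have $a_\gamma\cap b_\beta\subseteq m$ and $a_\gamma\cap b_\beta\cap m=a_\beta\cap b_\beta\cap m=\emptyset$. So $B'$ is pairwise compatible, and Lemma~\ref{lem:sep}(b) separates the gap, a contradiction.

\emph{The first alternative gives indestructibility.} Let $X$ be uncountable with $[X]^\omega\subseteq I$, and suppose the gap is separated in an extension that preserves $\omega_1$. By Lemma~\ref{lem:sep}(a) in the extension, there is an uncountable pairwise compatible $Y\subseteq X$. Take $\delta<\omega_1$ with $Y\cap\delta$ infinite. The set $X\cap\delta$ is countably infinite and lies in the ground model, so it belongs to $I$ and has a witness $\beta$. Take $\beta'\in Y$ with $\beta'\ge\beta$. Then $\beta'$ is a witness for $X\cap\delta$, so $\{\gamma\in X\cap\delta:\Delta(\gamma,\beta')=\emptyset\}$ is finite. This set is the same in both models and contains the infinite set $Y\cap\delta$, a contradiction.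

For the last statement, in a model of CH and $(\star)$ the stick principle holds and every gap is indestructible.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AT}
U. Abraham and S. Todor\v{c}evi\'c,
\emph{Partition properties of $\omega_1$ compatible with CH},
Fund. Math. 152 (1997).

\bibitem{CP}
\emph{Combinatorial principles on $\omega_1$, cardinal invariants of the meager ideal and destructible gaps},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.jmsj/1150287311}.

\end{thebibliography}
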